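# Min-max polynomials on finite sets of complex numbers: how much do the $(i+1)$-point subsets see?

## 1. Polynomials with value one at the origin, on a finite set

Let $n\ge 2$, let $L=\{\lambda_1,\dots,\lambda_n\}$ be a set of $n$ distinct complex numbers, and let $1\le i\le n-1$. Write $\pi_i$ for the set of polynomials $p$ of degree at most $i$ with $p(0)=1$.

**Definition 1 (min-max value).**
$$M_i^L=\min_{p\in\pi_i}\ \max_{\lambda\in L}|p(\lambda)| .$$
The same definition applies to subsets $S\subseteq L$.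

The minimum is attained. A polynomial of degree at most $i$ that vanishes on $n\ge i+1$ points is zero, so $\max_L|\cdot|$ is a norm on polynomials of degree at most $i$. A norm on a finite-dimensional space attains its minimum on the closed affine subset $\pi_i$. Moreover $M_i^L>0$, because the zero polynomial is not in $\pi_i$.

*Example.* Take $L=\{1,2,3\}$, $i=1$. The polynomial $1-z/2$ has values $\frac12,0,-\frac12$, so $M_1^L\le\frac12$. Conversely, every $p$ of degree at most $1$ satisfies $p(0)=\frac32p(1)-\frac12p(3)$. So $1\le 2\max_L|p|$ for $p\in\pi_1$, and $M_1^L=\frac12$.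

**Definition 2 (Lagrange polynomials).** For a set $S=\{\lambda_1,\dots,\lambda_{i+1}\}$ of distinct points,
$$l_j^S(z)=\prod_{k\ne j}\frac{z-\lambda_k}{\lambda_j-\lambda_k},$$
so $l_j^S(\lambda_k)$ is $1$ for $k=j$ and $0$ otherwise, and every $p$ of degree at most $i$ satisfies $p=\sum_jp(\lambda_j)l_j^S$.

*Example.* For $S=\{1,3\}$ we get $l_1^S(0)=\frac32$ and $l_2^S(0)=-\frac12$, the two coefficients used above.

**Proposition 1.** If $|S|=i+1$, then
$$\frac1{M_i^S}=\sum_{j\in S}|l_j^S(0)|=\sum_{j\in S}\ \prod_{k\in S,\,k\ne j}\frac{|\lambda_k|}{|\lambda_k-\lambda_j|}.\tag{1}$$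

*Proof.* Put $\Sigma=\sum_j|l_j^S(0)|$. It is positive, since $\sum_jl_j^S(0)=1$ (interpolate the constant $1$). For $p\in\pi_i$ we have $1=p(0)=\sum_jp(\lambda_j)l_j^S(0)\le\Sigma\max_S|p|$, so $M_i^S\ge1/\Sigma$. For equality, let $p$ be the polynomial of degree at most $i$ with $|p(\lambda_j)|=1/\Sigma$ and $p(\lambda_j)l_j^S(0)=|l_j^S(0)|/\Sigma$ for all $j$. Then $p(0)=1$ and $\max_S|p|=1/\Sigma$. $\square$

For two points, (1) reads
$$M_1^{\{\lambda,\mu\}}=\frac{|\lambda-\mu|}{|\lambda|+|\mu|}.\tag{2}$$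

If $S\subseteq L$, then $M_i^L\ge M_i^S$, because the maximum runs over fewer points. This suggests comparing $M_i^L$ with the best value that formula (1) can supply.

**Definition 3 (subset bound).**
$$B_i^L=\max_{S\subseteq L,\ |S|=i+1}M_i^S\ \le\ M_i^L .$$

*Example.* For $L=\{1,2,3\}$, $i=1$, formula (2) gives $\frac13,\frac12,\frac15$ for $\{1,2\},\{1,3\},\{2,3\}$. So $B_1^L=\frac12=M_1^L$.

*Example.* Let $\omega=e^{2\pi \mathrm i/3}$, $L=\{1,\omega,\omega^2\}$, $i=1$. For $p=1-cz$ the average of $p$ over $L$ is $1$, so $\max_L|p|\ge1$. Taking $c=0$ gives $M_1^L=1$. Every pair has distance $\sqrt3$ and moduli $1$, so $B_1^L=\frac{\sqrt3}2$. Here $M_1^L=\frac2{\sqrt3}B_1^L$, and the inequality is strict.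

Two easy situations have equality. If $i=n-1$, the only subset is $S=L$. If $0\in L$, then $\max_L|p|\ge|p(0)|=1$ with equality for $p=1$, so $M_i^L=1$. The same holds for any $S\ni0$ with $|S|=i+1$, so $B_i^L=1$ too.

**Definition 4 (worst ratio).** For $i\ge1$,
$$R_i=\sup\{M_i^L/B_i^L:\ L\subset\mathbb C\text{ finite},\ |L|\ge i+1\}.$$
The last example shows $R_1\ge 2/\sqrt3$.

We can now pose the question. The paper "A Min-Max Problem On Roots Of Unity" (http://www.karlin.mff.cuni.cz/~ptichy/download/public/2003LiTiTR.pdf) is the source of the following statement.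

**Conjecture.** For every $n$ and every set $L$ of $n$ distinct complex numbers,
$$B_i^L\le M_i^L\le\frac4\pi B_i^L,\qquad i=1,\dots,n-1.$$

In words: is the min-max value on any finite set seen, up to the factor $4/\pi$, by some subset of only $i+1$ points? The answer is no, and no other absolute constant works either.

**Theorem 1.** Let $\omega=e^{2\pi\mathrm i/3}$, $\varepsilon=10^{-3}$ and $L=\{\omega^a(1+\varepsilon\omega^b):a,b\in\{0,1,2\}\}$. Then $|L|=9$ and $M_4^L>1.31\,B_4^L>\frac4\pi B_4^L$.

**Theorem 2.** $R_i\ge\left(\frac38(i+1)\right)^\alpha$ with $\alpha=\log_4\frac{1+\sqrt2}2\approx0.1358$. Hence $\sup_iR_i=\infty$. Also $R_i\ge\frac43>\frac4\pi$ for every $i\ge4$, so the conjectured inequality fails for some $L$ at every $i\ge4$.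

**Theorem 3.** For all $L$ with $|L|=n$ and $1\le i\le n-1$,
$$M_i^L\le\sqrt{\min(n,2i+1)-i}\ B_i^L .$$
In particular $R_i\le\sqrt{i+1}$, and the bound is an equality for $i=n-1$.

**Theorem 4.** $R_1=2/\sqrt3<4/\pi$, attained by the cube roots of unity. So the conjectured inequality is true for $i=1$.

These notes do not decide whether the inequality holds for $i=2,3$, and they do not determine the exact growth of $R_i$ between the bounds of Theorems 2 and 3.

## 2. Extremal points, Carathéodory, and why real sets give equality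

The natural first attempt to bound $M_i^L$ by $B_i^L$ is to take an optimal polynomial, look at the points where it has maximal modulus, and keep only as many as are needed to certify optimality. The lemma below carries this out. It is used again in Sections 4 and 9.

**Lemma 1 (duality).** Let $0\notin L$, $|L|=n$, $1\le i\le n-1$, and let $p^*\in\pi_i$ be optimal, $M=M_i^L=\max_L|p^*|$. There are a set $L_0\subseteq L$ with $i+1\le|L_0|\le\min(n,2i+1)$ and $|p^*|=M$ on $L_0$, and weights $\nu_j>0$ for $\lambda_j\in L_0$ with $\sum\nu_j=1$, such that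
$$\sum_{\lambda_j\in L_0}\nu_j\,\overline{p^*(\lambda_j)}\,\lambda_j^k=0,\qquad k=1,\dots,i,\tag{3}$$
and
$$\min_{p\in\pi_i}\ \sum_{\lambda_j\in L_0}\nu_j|p(\lambda_j)|^2=M^2.\tag{4}$$

*Proof.*

**Step 1: find the weights.** Let $E=\{\lambda_j\in L:|p^*(\lambda_j)|=M\}$, and consider the vectors
$$w_j=\big(\overline{p^*(\lambda_j)}\lambda_j^k\big)_{k=1}^i\in\mathbb C^i\cong\mathbb R^{2i},\qquad \lambda_j\in E.$$
We claim that $0$ lies in their convex hull. If not, $0$ can be strictly separated from this compact convex set by a real-linear functional. Every such functional has the form $w\mapsto\mathrm{Re}\sum_ka_kw_k$. So there are $a_1,\dots,a_i\in\mathbb C$ such that $q(z)=\sum_ka_kz^k$ satisfies $\mathrm{Re}\,\overline{p^*(\lambda_j)}q(\lambda_j)>0$ on $E$. For $t>0$ we have $p^*-tq\in\pi_i$, and on $E$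
$$|p^*-tq|^2=M^2-2t\,\mathrm{Re}\,\overline{p^*}q+t^2|q|^2<M^2$$
for small $t$. On $L\setminus E$ we have $|p^*|<M$, which persists for small $t$. So $p^*-tq$ beats $p^*$, a contradiction.

Carathéodory's theorem in $\mathbb R^{2i}$ writes $0$ as a convex combination of at most $2i+1$ of the $w_j$. Keep those with positive weight. This gives (3) with $|L_0|\le\min(n,2i+1)$.

**Step 2: turn orthogonality into a least-squares statement.** Any $p\in\pi_i$ is $p^*+q$ with $q\in\mathrm{span}\{z,\dots,z^i\}$. By (3) the cross term vanishes, so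
$$\sum_{L_0}\nu_j|p(\lambda_j)|^2=\sum_{L_0}\nu_j|p^*(\lambda_j)|^2+\sum_{L_0}\nu_j|q(\lambda_j)|^2=M^2+\sum_{L_0}\nu_j|q(\lambda_j)|^2\ge M^2,$$
with equality for $q=0$. This is (4).

**Step 3: bound $|L_0|$ from below.** If $|L_0|\le i$, then $\prod_{\lambda_j\in L_0}(1-z/\lambda_j)$ belongs to $\pi_i$ and vanishes on $L_0$. Then the minimum in (4) is $0$, although $M>0$. So $|L_0|\ge i+1$. $\square$

**The real case.** Suppose all $\lambda_j$ are real and nonzero. Replacing the coefficients of $p\in\pi_i$ by their real parts replaces $p(\lambda_j)$ by $\mathrm{Re}\,p(\lambda_j)$. This does not increase $\max_L|p|$, so we may take $p^*$ with real coefficients. The vectors $w_j$ then lie in $\mathbb R^i$, and Step 1 works with real $a_k$. Carathéodory in $\mathbb R^i$ leaves at most $i+1$ points. By Step 3, $|L_0|=i+1$ exactly. By (4), every $p\in\pi_i$ has $\max_{L_0}|p|\ge M$, so $M_i^{L_0}\ge M_i^L$ and hence $B_i^L=M_i^L$. So $B_i^L=M_i^L$ for every real $L$ (the case $0\in L$ was settled in Section 1).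

For complex points the argument stops at Carathéodory's theorem: the dimension is $2i$, and up to $2i+1$ points survive where the definition of $B_i^L$ allows $i+1$. The loss is real. For the cube roots of unity and $i=1$ we saw $M_1^L=1$, while every pair has $M_1^S=\frac{\sqrt3}2$. So $L_0$ must be all three points.

## 3. Roots of unity and the number $4/\pi$

The cube roots generalize at once. Let $N\ge3$, let $c_1,\dots,c_N$ be the $N$-th roots of unity, let $L=\{c_1,\dots,c_N\}$, and let $i=N-2$.

The average of $p(c_a)$ over $a$ is the sum of the coefficients of $z^m$ in $p$ with $N\mid m$. For $\deg p\le N-2$ this is $p(0)=1$. So $\max_L|p|\ge1$, and $p=1$ gives $M_{N-2}^L=1$.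

A subset with $N-1$ points omits one root $c_{a_0}$. Differentiating $z^N-1$ gives
$$\prod_{b\ne a}|c_a-c_b|=|Nc_a^{N-1}|=N .$$
So the term of (1) belonging to $c_a$ is $\prod_{b\ne a,a_0}|c_a-c_b|^{-1}=|c_a-c_{a_0}|/N$. The sum is
$$\kappa_N:=\frac1N\sum_{a}|c_a-c_{a_0}|=\frac1N\sum_{k=1}^{N-1}2\sin\frac{\pi k}N=\frac2N\cot\frac\pi{2N}.\tag{5}$$
For the last equality, put $\theta=\pi/N$. Then $\sum_{k=0}^{N-1}e^{\mathrm ik\theta}=\frac{2}{1-e^{\mathrm i\theta}}=\frac{\mathrm i\,e^{-\mathrm i\theta/2}}{\sin(\theta/2)}$, whose imaginary part is $\cot(\theta/2)$. The number $\kappa_N$ does not depend on $a_0$.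

Hence $B_{N-2}^L=1/\kappa_N$, and the ratio $M_{N-2}^L/B_{N-2}^L$ equals $\kappa_N$. Two values that we shall need are
$$\kappa_3=\frac2{\sqrt3},\qquad \kappa_4=\frac12\cot\frac\pi8=\frac{1+\sqrt2}2 .$$
With $x=\pi/(2N)$ we have $\kappa_N=\frac4\pi\,x\cot x$. Since $\tan x>x$ on $(0,\frac\pi2)$, this is less than $\frac4\pi$, and it tends to $\frac4\pi$ as $N\to\infty$.

So a ring of $N$ roots of unity in degree $N-2$ comes arbitrarily close to $4/\pi$ and never reaches it. Increasing $N$ will not give a counterexample. A second mechanism is needed, and Section 5 supplies it. First we settle $i=1$, where there is no room for one.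

## 4. Degree one: proof of Theorem 4

**Lemma 2.** Suppose at most three nonzero complex numbers $v_j$ have $0$ in their convex hull. Then for some $j\ne k$,
$$|v_j-v_k|\ge\frac{\sqrt3}2\big(|v_j|+|v_k|\big).$$

*Proof.* Put $e_j=v_j/|v_j|$, regarded as unit vectors in $\mathbb R^2$. The convex combination gives $\sum_jw_je_j=0$ with $w_j\ge0$ not all zero. Number the points so that $w_1$ is maximal. The other $w_k$ are not all zero, since $w_1e_1\ne0$. If $e_1\cdot e_k>-\frac12$ for all $k\ne1$, then
$$0=e_1\cdot\sum_jw_je_j>w_1-\frac12\sum_{k\ne1}w_k\ge0,$$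
because there are at most two other weights, each at most $w_1$. This is a contradiction. So some $v_k$ makes an angle $\varphi\in[120^\circ,180^\circ]$ with $v_1$. For this pair,
$$|v_1-v_k|^2=(|v_1|+|v_k|)^2-4|v_1||v_k|\cos^2\frac\varphi2\ge(|v_1|+|v_k|)^2\sin^2\frac\varphi2\ge\frac34(|v_1|+|v_k|)^2,$$
using $4|v_1||v_k|\le(|v_1|+|v_k|)^2$. $\square$

*Proof of Theorem 4.*

**Step 1: the bound $R_1\le2/\sqrt3$.** If $0\in L$ the ratio is $1$. Let $0\notin L$, and take $p^*=1-cz$, $M$, $\nu_j$, $L_0$ from Lemma 1 with $i=1$, so $|L_0|\le3$. We look for a pair in $L_0$ with $M_1^S\ge\frac{\sqrt3}2M$.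

*Case $c=0$.* Then $M=1$ and (3) says $\sum\nu_j\lambda_j=0$. Lemma 2 with $v_j=\lambda_j$ and formula (2) give a pair with $M_1^S\ge\frac{\sqrt3}2=\frac{\sqrt3}2M$.

*Case $c\ne0$.* Put $u_j=p^*(\lambda_j)/M$, so $|u_j|=1$ and $c\lambda_j=1-Mu_j$. Multiplying (3) by $c/M$ gives $\sum\nu_j\overline{u_j}(1-Mu_j)=0$, that is, $\sum\nu_j\overline{u_j}=M$. Since $M$ is real, $\sum\nu_ju_j=M$. Put $v_j=u_j-M$. Then $\sum\nu_jv_j=0$, so $0$ is in the convex hull of the $v_j$. Moreover
$$|c\lambda_j|=|1-Mu_j|=|\overline{u_j}||1-Mu_j|=|\overline{u_j}-M|=|v_j|,\qquad |c||\lambda_j-\lambda_k|=M|u_j-u_k|=M|v_j-v_k|,$$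
and in particular $v_j\ne0$. By (2) and Lemma 2 some pair $S$ satisfies
$$M_1^S=\frac{|c||\lambda_j-\lambda_k|}{|c|(|\lambda_j|+|\lambda_k|)}=M\,\frac{|v_j-v_k|}{|v_j|+|v_k|}\ge\frac{\sqrt3}2M .$$

**Step 2: sharpness.** The cube roots of unity have ratio $2/\sqrt3$ (Section 1). So $R_1=2/\sqrt3\approx1.155<1.273\approx4/\pi$. $\qquad\blacksquare$

## 5. Nine points in three clusters: proof of Theorem 1

A ring of three roots loses a factor $2/\sqrt3$. Replace each root by a tiny triangle, which is again a ring of three. The hope is that a loss inside the triangles and a loss between them multiply to $\frac43$, which exceeds $\frac4\pi$. The degree that makes this work is $4$. A subset then has five points, and five points can be spread over the three triangles as $2,2,1$: two points in each triangle, with one missing. Each pair is deficient in its triangle, and the missing sixth point makes the ring of triangles deficient as well.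

*Proof of Theorem 1.* Call $\{\omega^a(1+\varepsilon\omega^b):b=0,1,2\}$ cluster $a$; its points lie at distance $\varepsilon$ from $\omega^a$. Distances within a cluster equal $\sqrt3\,\varepsilon$. Distances between different clusters are at least $\sqrt3-2\varepsilon>0$ and at most $\sqrt3+2\varepsilon$. So the nine points are distinct. Also $|\lambda|\ge1-\varepsilon$ on $L$.

**Step 1: bound $M=M_4^L$ from below, using symmetry.** We have $\omega L=L$. So replacing $p\in\pi_4$ by $\frac13\sum_ap(\omega^az)$ keeps it in $\pi_4$ and does not increase $\max_L|p|$. The average contains only the powers $z^0$ and $z^3$, so it has the form $1-cz^3$. On $L$ the function $z^3$ takes the values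
$$y_b=(1+\varepsilon\omega^b)^3=1+\varepsilon^3+3\varepsilon\omega^b+3\varepsilon^2\omega^{2b}.$$
Hence $M=\min_c\max_b|1-cy_b|$. For the optimal $c$ take two averages over $b$:
$$\frac13\sum_b\omega^{-b}(1-cy_b)=-3\varepsilon c,\qquad\frac13\sum_b(1-cy_b)=1-c(1+\varepsilon^3).$$
Each has modulus at most $M$, so $M\ge3\varepsilon|c|$ and $M\ge1-|c|(1+\varepsilon^3)$. Multiply the first by $1+\varepsilon^3$ and the second by $3\varepsilon$, and add. The terms in $|c|$ cancel, and
$$M\ge\frac{3\varepsilon}{1+3\varepsilon+\varepsilon^3}.\tag{6}$$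

**Step 2: bound $M_4^S$ from above when $S$ splits as $2,2,1$.** Let $|S|=5$ and suppose no cluster contains three points of $S$. Then the clusters contain $2,2,1$ points. Consider one of the four points in the two-point clusters. In its product in (1) there is one distance $\sqrt3\varepsilon$ and there are three distances of at most $\sqrt3+2\varepsilon$. So each of these four products is at least $(1-\varepsilon)^4/\big(\sqrt3\varepsilon(\sqrt3+2\varepsilon)^3\big)$, and
$$\frac1{M_4^S}\ge\frac{4(1-\varepsilon)^4}{9\varepsilon(1+2\varepsilon/\sqrt3)^3}.$$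
With (6),
$$\frac M{M_4^S}\ge\frac43\cdot\frac{(1-\varepsilon)^4}{(1+3\varepsilon+\varepsilon^3)(1+2\varepsilon/\sqrt3)^3}.$$
For $\varepsilon=10^{-3}$ we have $(1-\varepsilon)^4\ge1-4\varepsilon=0.996$, $1+3\varepsilon+\varepsilon^3<1.0031$ and $(1+2\varepsilon/\sqrt3)^3<1.0012^3<1.0037$. So the last fraction is at least $0.996/(1.0031\cdot1.0037)>0.989$, and $M/M_4^S>\frac43\cdot0.989>1.31$.

**Step 3: bound $M_4^S$ when some cluster lies in $S$.** Suppose a cluster contains three points of $S$. For one of them the product in (1) has two distances $\sqrt3\varepsilon$ and two distances of at most $\sqrt3+2\varepsilon$. This single term gives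
$$\frac1{M_4^S}\ge\frac{(1-\varepsilon)^4}{9\varepsilon^2(1+2\varepsilon/\sqrt3)^2},\qquad\text{so}\qquad \frac M{M_4^S}\ge\frac1{3\varepsilon}\cdot\frac{(1-\varepsilon)^4}{(1+3\varepsilon+\varepsilon^3)(1+2\varepsilon/\sqrt3)^2}>\frac{0.989}{3\varepsilon}>300 .$$

Every five-point $S$ falls under Step 2 or Step 3, so $M_4^L>1.31\,B_4^L$. Since $4/\pi<1.2733$, the conjecture is false. $\qquad\blacksquare$

## 6. Moving the origin to infinity

To get an unbounded ratio we want to iterate: clusters of clusters, each level contributing its factor. The obvious plan is to take a set $X$ with a bad ratio $M_i^X/B_i^X$ and put a copy $c_a+\varepsilon X$ at every root of unity. This runs into the normalization. In the local coordinate $x$, where $z=c_a+\varepsilon x$, the origin $z=0$ sits at $x=-c_a/\varepsilon$, far away. The ratio does depend on where the origin is: for $X=\{1,\omega,\omega^2\}$ and $i=1$ it is $2/\sqrt3$, but for the translate $X-1$, which contains $0$, it is $1$. So what a small cluster sees is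 not the ratio of $X$ for its own origin, but a limit problem with the origin at infinity. There, "value one at the origin" becomes "leading coefficient one". That problem can be iterated.

**Definition 5 (Chebyshev version).** Let $i\ge0$ and let $X\subset\mathbb C$ be finite with $|X|\ge i+1$. Put
$$T_i(X)=\min_{p\text{ monic},\ \deg p=i}\ \max_X|p| .$$
For $|S|=i+1$ let $s(z)=\prod_{x\in S}(z-x)$ and
$$\beta_i(S)=\Big(\sum_{x\in S}\frac1{|s'(x)|}\Big)^{-1},\qquad b_i(X)=\max_{S\subseteq X,\ |S|=i+1}\beta_i(S),\qquad r_i=\sup_X\frac{T_i(X)}{b_i(X)} .$$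

As in Section 1, the minimum is attained and $T_i(X)>0$. By scaling, a polynomial of degree at most $i$ whose coefficient of $z^i$ is $A$ satisfies
$$\max_X|p|\ge|A|\,T_i(X).\tag{7}$$

*Examples.* For $i=0$ we have $T_0=b_0=1$, so $r_0=1$. For $X=\{x_1,x_2\}$ and $i=1$, the best monic polynomial is $z-\frac{x_1+x_2}2$, so $T_1(X)=\frac12|x_1-x_2|$; also $s'(x_{1})=x_1-x_2=-s'(x_2)$ gives $\beta_1(X)=\frac12|x_1-x_2|$. For $X=\{1,\omega,\omega^2\}$ and $i=1$: if $p=z-c$, then $\frac13\sum_ap(c_a)\overline{c_a}=1$, so $T_1(X)\ge1$, with equality for $p=z$. Every pair has $\beta_1=\frac{\sqrt3}2$. The ratio is $2/\sqrt3$.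

**Lemma 3.** $R_i\ge r_i$ for $i\ge1$.

*Proof.* Fix $X$, and for large $t>0$ put $L_t=X+t$.

**Step 1: the subset bound converges.** For $|S|=i+1$, formula (1) gives
$$\frac{t^{-i}}{M_i^{S+t}}=t^{-i}\sum_{x\in S}\prod_{x'\in S,\,x'\ne x}\frac{|x'+t|}{|x'-x|}\ \longrightarrow\ \sum_{x\in S}\frac1{|s'(x)|}=\frac1{\beta_i(S)} .$$
There are finitely many $S$, so $t^iB_i^{L_t}\to b_i(X)$.

**Step 2: $\liminf_{t\to\infty}t^iM_i^{L_t}\ge T_i(X)$.** If the lower limit is infinite there is nothing to prove. Otherwise take a sequence $t\to\infty$ realizing it, along which $t^iM_i^{L_t}$ is bounded. Translating an optimal polynomial by $t$, we get $q_t$ of degree at most $i$ with $q_t(-t)=1$ and $\max_X|q_t|=M_i^{L_t}$. Put $Q_t=t^iq_t$. It is bounded on $X$, and $\max_X|\cdot|$ is a norm on polynomials of degree at most $i$, so the coefficients of $Q_t$ are bounded. Let $A_t$ be its coefficient of $z^i$. From $Q_t(-t)=t^i$ we get $A_t(-t)^i+O(t^{i-1})=t^i$, so $A_t\to(-1)^i$. By (7), $t^iM_i^{L_t}=\max_X|Q_t|\ge|A_t|T_i(X)\to T_i(X)$.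

Together, $R_i\ge\liminf_tM_i^{L_t}/B_i^{L_t}\ge T_i(X)/b_i(X)$. Take the supremum over $X$. $\square$

## 7. A small copy of $X$ at every root of unity

The next lemma is the multiplication of losses. It needs divided differences, which we recall.

**Divided differences.** For distinct $y_0,\dots,y_k$ put
$$P[y_0,\dots,y_k]=\sum_{j=0}^k\frac{P(y_j)}{\prod_{l\ne j}(y_j-y_l)} .\tag{8}$$
For $P=z^m$ this is the sum of the residues of $z^m/\prod_l(z-y_l)$. That sum equals the coefficient of $z^{-1}$ in the expansion $z^{m-k-1}\prod_l(1-y_l/z)^{-1}$ at infinity, which is the sum of all monomials of degree $m-k$ in $y_0,\dots,y_k$ (zero if $m<k$). So for fixed $P$ the divided difference is a polynomial function of the nodes and extends continuously to coinciding nodes. When all nodes equal $c$, the $\binom mk$ monomials give $\binom mkc^{m-k}$, so the value is $P^{(k)}(c)/k!$.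

*Example.* For $P=z^2$: $P[y_0,y_1]=\frac{y_0^2-y_1^2}{y_0-y_1}=y_0+y_1$, which becomes $2c=P'(c)$ at $y_0=y_1=c$.

**Lemma 4.** For $N\ge3$ and $i\ge0$: $r_{Ni+N-2}\ge\kappa_N\,r_i$, where $\kappa_N=\frac2N\cot\frac\pi{2N}$.

*Proof.* Let $c_1,\dots,c_N$ be the $N$-th roots of unity. Recall $\prod_{b\ne a}|c_a-c_b|=N$ and (5). Fix $X$ with $|X|\ge i+1$. Put
$$I=Ni+N-2,\qquad Z_\varepsilon=\{c_a+\varepsilon x:\ 1\le a\le N,\ x\in X\}.$$
For small $\varepsilon>0$ these are $N|X|\ge N(i+1)=I+2$ distinct points. The degree $I$ is chosen so that two counts come out one short. A monic polynomial of degree $I$ that vanishes to order $i$ at every $c_a$ has a cofactor of degree $N-2$. And a subset with $I+1=N(i+1)-1$ points can give $i+1$ points to every cluster except one.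

**Step 1: $\liminf_{\varepsilon\to0}\varepsilon^{-i}T_I(Z_\varepsilon)\ge N^iT_i(X)$.** This step bounds the min-max value from below. If the lower limit is infinite we are done. Otherwise take a sequence $\varepsilon\to0$ realizing it, along which $\varepsilon^{-i}T_I(Z_\varepsilon)$ is bounded. Let $P_\varepsilon$ be an optimal monic polynomial of degree $I$, so $|P_\varepsilon|=O(\varepsilon^i)$ on $Z_\varepsilon$.

*Step 1a: the $P_\varepsilon$ have bounded coefficients.* This gives a limit to work with. Fix distinct $x_0,\dots,x_i\in X$. For a polynomial $P$ of degree at most $I$ let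
$$\Phi_\varepsilon(P)=\big(P[c_a+\varepsilon x_0,\dots,c_a+\varepsilon x_k]\big)_{1\le a\le N,\ 0\le k\le i} .$$
As $\varepsilon\to0$, the linear maps $\Phi_\varepsilon$ converge to $\Phi_0(P)=\big(P^{(k)}(c_a)/k!\big)_{a,k}$. The map $\Phi_0$ is injective: a nonzero $P$ in its kernel would have $N$ zeros of order at least $i+1$, hence degree at least $N(i+1)>I$. Let $\sigma>0$ be the minimum of $\|\Phi_0P\|$ over $\|P\|=1$. For small $\varepsilon$ we have $\|\Phi_\varepsilon-\Phi_0\|\le\sigma/2$, hence
$$\|P\|\le\frac2\sigma\|\Phi_\varepsilon P\| .$$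
Nodes in one cluster differ by quantities of exact order $\varepsilon$. So (8) shows that the divided differences of $P_\varepsilon$ of order $k$ are $O(\varepsilon^i)/\varepsilon^k=O(\varepsilon^{i-k})$, which is bounded for $k\le i$. Therefore $(P_\varepsilon)$ is bounded.

*Step 1b: identify the limit.* Pass to a subsequence with $P_\varepsilon\to P_0$. The limit is monic of degree $I$. For $k<i$ the divided differences of order $k$ tend to $0$, so $P_0^{(k)}(c_a)=0$ for $k<i$ and all $a$. Thus
$$P_0=(z^N-1)^i\,r,\qquad r\text{ monic of degree }N-2 .$$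
Near $c_a$ we have $z^N-1=Nc_a^{N-1}(z-c_a)+\cdots$, so $|P_0^{(i)}(c_a)/i!|=N^i|r(c_a)|$.

*Step 1c: read off the local problem in cluster $a$.* The coefficients of $P_\varepsilon$ are bounded, so Taylor expansion at $c_a$ gives, uniformly for $x\in X$,
$$\varepsilon^{-i}P_\varepsilon(c_a+\varepsilon x)=h_{a,\varepsilon}(x)+\frac{P_\varepsilon^{(i)}(c_a)}{i!}\,x^i+O(\varepsilon),$$
where $h_{a,\varepsilon}(x)=\sum_{k<i}\varepsilon^{k-i}\frac{P_\varepsilon^{(k)}(c_a)}{k!}x^k$ has degree less than $i$. Its coefficients may be large, but (7) does not care: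
$$\varepsilon^{-i}\max_{Z_\varepsilon}|P_\varepsilon|\ge\Big|\frac{P_\varepsilon^{(i)}(c_a)}{i!}\Big|T_i(X)-O(\varepsilon)\ \longrightarrow\ N^i|r(c_a)|\,T_i(X)\qquad\text{for each }a.$$

*Step 1d: some $|r(c_a)|$ is at least $1$.* This is the global problem on the ring. The average $\frac1N\sum_ar(c_a)c_a^{-(N-2)}$ picks out the coefficients of $z^m$ in $r$ with $m\equiv N-2$ modulo $N$. Since $0\le m\le N-2$, only the leading coefficient $1$ remains. So $\max_a|r(c_a)|\ge1$.

Hence along the subsequence the limit of $\varepsilon^{-i}T_I(Z_\varepsilon)$ is at least $N^iT_i(X)$. The original sequence realizes the lower limit, so Step 1 is proved.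

**Step 2: $\limsup_{\varepsilon\to0}\varepsilon^{-i}b_I(Z_\varepsilon)\le N^ib_i(X)/\kappa_N$.** This step shows that subsets see less, by the factor $\kappa_N$. A subset of $Z_\varepsilon$ with $I+1$ points is $S=\bigcup_a(c_a+\varepsilon X_a)$ with $X_a\subseteq X$ and $\sum_a|X_a|=N(i+1)-1$. There are finitely many families $(X_a)$, independent of $\varepsilon$, so we may treat each one separately.

*Step 2a: an overfull cluster is useless.* If some $|X_a|\ge i+2$, then for $z\in c_a+\varepsilon X_a$ at least $i+1$ factors of $s'(z)$ are $O(\varepsilon)$ and the rest are bounded. So $|s'(z)|=O(\varepsilon^{i+1})$, hence $\beta_I(S)\le|s'(z)|=O(\varepsilon^{i+1})$ and $\varepsilon^{-i}\beta_I(S)\to0$.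

*Step 2b: the remaining families.* Otherwise all $|X_a|\le i+1$ with total $N(i+1)-1$. So $|X_a|=i+1$ for all $a$ except one, $a_0$, for which $|X_{a_0}|=i$. For $a\ne a_0$ and $x\in X_a$ put $s_a(z)=\prod_{x'\in X_a}(z-x')$. The factors of $s'(c_a+\varepsilon x)$ from the same cluster contribute $\varepsilon^i|s_a'(x)|$. Those from cluster $b$ contribute $(1+o(1))|c_a-c_b|^{|X_b|}$. Therefore
$$|s'(c_a+\varepsilon x)|=(1+o(1))\,\varepsilon^i|s_a'(x)|\prod_{b\ne a}|c_a-c_b|^{|X_b|}=(1+o(1))\,\varepsilon^i|s_a'(x)|\,\frac{N^{i+1}}{|c_a-c_{a_0}|} .$$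
Drop the terms of cluster $a_0$, sum the reciprocals, and use $\beta_i(X_a)\le b_i(X)$ and (5):
$$\frac1{\beta_I(S)}\ge(1+o(1))\frac{\varepsilon^{-i}}{N^{i+1}}\sum_{a\ne a_0}\frac{|c_a-c_{a_0}|}{\beta_i(X_a)}\ge(1+o(1))\frac{\varepsilon^{-i}}{N^{i+1}}\cdot\frac{N\kappa_N}{b_i(X)}=(1+o(1))\frac{\varepsilon^{-i}\kappa_N}{N^i\,b_i(X)} .$$
This proves Step 2.

**Step 3: combine.** For every small $\varepsilon$ we have $r_I\ge T_I(Z_\varepsilon)/b_I(Z_\varepsilon)$. By Steps 1 and 2 the lower limit of the right side is at least $\kappa_NT_i(X)/b_i(X)$. Take the supremum over $X$. $\square$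

## 8. One far point, and the end of the proof of Theorem 2

Lemma 4 reaches only special degrees. To fill the gaps we show that $r_i$ is nondecreasing.

**Lemma 5.** $r_{i+1}\ge r_i$ for $i\ge0$.

*Proof.* For $i=0$: a two-point set has $T_1=b_1$ (example after Definition 5), so $r_1\ge1=r_0$. Let $i\ge1$. Fix $X$ with $|X|\ge i+1$, put $\varrho=\max_X|x|$, and for large $D>\varrho$ put $X_D=X\cup\{D\}$. The far point should use up one degree and change nothing else.

**Step 1: $\liminf_{D\to\infty}D^{-1}T_{i+1}(X_D)\ge T_i(X)$.** Again we may take a sequence $D\to\infty$ realizing the lower limit, with $D^{-1}T_{i+1}(X_D)$ bounded. Let $P$ be optimal and $v=P(D)$, so $v=O(D)$. Write $P=(z-D)q+v$ with $q$ monic of degree $i$. For $x\in X$,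
$$\frac{P(x)}{x-D}=q(x)+\frac v{x-D}=\Big(q(x)-\frac vD\Big)+\frac{vx}{D(x-D)},$$
and the last term is $O(1/D)$. Since $i\ge1$, the polynomial $q-v/D$ is monic of degree $i$, so its maximum on $X$ is at least $T_i(X)$. As $|x-D|\ge D-\varrho$,
$$T_{i+1}(X_D)\ge(D-\varrho)\big(T_i(X)-O(1/D)\big).$$

**Step 2: $\limsup_{D\to\infty}D^{-1}b_{i+1}(X_D)\le b_i(X)$.** Let $|S|=i+2$. If $S\subseteq X$, then $\beta_{i+1}(S)$ does not depend on $D$, and $D^{-1}\beta_{i+1}(S)\to0$. If $S=S'\cup\{D\}$ with $S'\subseteq X$, put $s_{S'}(z)=\prod_{x\in S'}(z-x)$. Then $s'(x)=s_{S'}'(x)(x-D)$ for $x\in S'$, so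
$$\frac1{\beta_{i+1}(S)}\ge\sum_{x\in S'}\frac1{|s_{S'}'(x)||x-D|}\ge\frac1{(D+\varrho)\beta_i(S')}\ge\frac1{(D+\varrho)b_i(X)} .$$

By Steps 1 and 2, $r_{i+1}\ge\liminf_DT_{i+1}(X_D)/b_{i+1}(X_D)\ge T_i(X)/b_i(X)$. Take the supremum over $X$. $\square$

*Proof of Theorem 2.*

**Step 1: every $i\ge4$.** Lemma 4 with $N=3$ reads $r_{3i+1}\ge\kappa_3r_i$. So $r_1\ge\kappa_3r_0=\frac2{\sqrt3}$ and $r_4\ge\kappa_3r_1\ge\frac43$. By Lemmas 3 and 5, $R_i\ge r_i\ge r_4\ge\frac43>\frac4\pi$ for all $i\ge4$. Since $R_i$ is a supremum, some $L$ violates the conjectured inequality at each such $i$.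

**Step 2: growth.** Lemma 4 with $N=4$ reads $r_{4i+2}\ge\kappa_4r_i$, where $\kappa_4=\frac{1+\sqrt2}2=4^\alpha$. Put $i_0=0$ and $i_{k+1}=4i_k+2$. Then $i_k=\frac23(4^k-1)$ and $r_{i_k}\ge\kappa_4^k$. Given $i\ge1$, choose $k$ with $i_k\le i<i_{k+1}$. Then
$$i+1\le i_{k+1}=\tfrac23(4^{k+1}-1)<\tfrac83\,4^k,\qquad\text{so}\qquad 4^k>\tfrac38(i+1).$$
By Lemmas 3 and 5, $R_i\ge r_i\ge r_{i_k}\ge\kappa_4^k=(4^k)^\alpha\ge\left(\frac38(i+1)\right)^\alpha$. In particular $\sup_iR_i=\infty$. $\qquad\blacksquare$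

## 9. Gram determinants and a random subset: proof of Theorem 3

How bad can the ratio be? Let $V(\cdot)$ denote the Vandermonde determinant, so $|V(S)|$ is the product of the distances between the points of $S$. A first idea is to choose $S\subseteq L$, $|S|=i+1$, with $|V(S)|$ maximal. For $\lambda\in L$, replacing the $j$-th point of $S$ by $\lambda$ multiplies $|V(S)|$ by $|l_j^S(\lambda)|$, so $|l_j^S|\le1$ on $L$. If $p\in\pi_i$ is optimal on $S$, then on $L$
$$|p|\le\sum_{j\in S}|p(\lambda_j)||l_j^S|\le(i+1)M_i^S .$$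
This proves $M_i^L\le(i+1)B_i^L$. It stops there because the triangle inequality treats all $i+1$ Lagrange polynomials as if they had modulus $1$ at the same point. To gain a square root we replace the triangle inequality by Cauchy–Schwarz, and the single maximizer of $|V(S)|$ by an average over all $S$, with weights proportional to $\nu^S|V(S)|^2$, where the $\nu_j$ come from Lemma 1 and $\nu^S=\prod_{j\in S}\nu_j$.

We recall two textbook facts. *Cauchy–Binet:* for an $m\times l$ matrix $A$ and a diagonal $l\times l$ matrix $D$ with entries $\nu_j$, $\det(ADA^*)=\sum_{|S|=m}\nu^S|\det A_S|^2$, where $A_S$ consists of the columns in $S$. *Gram distance formula:* if $f_0,\dots,f_i$ are linearly independent in an inner product space, then the squared distance from $f_0$ to $\mathrm{span}(f_1,\dots,f_i)$ is the quotient of the Gram determinants of $f_0,\dots,f_i$ and of $f_1,\dots,f_i$. For example, for $i=1$ it is $\|f_0\|^2-|\langle f_0,f_1\rangle|^2/\|f_1\|^2$.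

*Proof of Theorem 3.* If $0\in L$, then $M_i^L=B_i^L$ and the factor is at least $1$, since $n\ge i+1$ and $2i+1\ge i+1$. Let $0\notin L$, and take $p^*$, $M=M_i^L$, $L_0$, $\nu_j$ from Lemma 1. All sets $S,T$ below are subsets of $L_0$, and we identify $j$ with $\lambda_j$.

**Step 1: express $M$ by determinants.** Use the inner product $\langle f,g\rangle=\sum_{L_0}\nu_jf(\lambda_j)\overline{g(\lambda_j)}$. It is positive definite on polynomials of degree at most $i$, because $|L_0|\ge i+1$. Let $G$ be the Gram matrix of $1,z,\dots,z^i$ and $G'$ that of $z,\dots,z^i$. Cauchy–Binet, applied to the matrices $(\lambda_j^k)$, gives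
$$\det G=\sum_{|S|=i+1}\nu^S|V(S)|^2>0,$$
$$\det G'=\sum_{|T|=i}\nu^T\prod_{\lambda\in T}|\lambda|^2\,|V(T)|^2=\sum_{|T|=i}\nu^T|V(T\cup\{0\})|^2 .$$
Every $p\in\pi_i$ is $1$ minus an element of $\mathrm{span}(z,\dots,z^i)$. So by the Gram distance formula the minimum in (4) is $\det G/\det G'$. Hence
$$\frac{\det G'}{\det G}=\frac1{M^2}.\tag{9}$$

**Step 2: set up the average.** Put $P(S)=\nu^S|V(S)|^2/\det G$. This is a probability on $\{S\subseteq L_0:|S|=i+1\}$, by the formula for $\det G$. Put $F(S)=\sum_{j\in S}|l_j^S(0)|=1/M_i^S$. We want an $S$ with $F(S)$ small. Since $|l_j^S(0)|=\prod_{k\ne j}|\lambda_k|/|\lambda_j-\lambda_k|$, for $T=S\setminus j$ we have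
$$|l_j^S(0)|=\frac{|V(T\cup\{0\})|}{|V(S)|},\qquad\text{hence}\qquad\frac{P(S)|l_j^S(0)|^2}{\nu_j}=\frac{\nu^T|V(T\cup\{0\})|^2}{\det G}.\tag{10}$$
The right side of (10) depends only on $T$, and it is a term of $\det G'/\det G$.

**Step 3: Cauchy–Schwarz.** Split $P(S)|l_j^S(0)|=\sqrt{P(S)\nu_j}\cdot\sqrt{P(S)|l_j^S(0)|^2/\nu_j}$. Then
$$\sum_SP(S)F(S)=\sum_S\sum_{j\in S}P(S)|l_j^S(0)|\le\Big(\sum_S\sum_{j\in S}P(S)\nu_j\Big)^{1/2}\Big(\sum_S\sum_{j\in S}\frac{P(S)|l_j^S(0)|^2}{\nu_j}\Big)^{1/2}.$$
In the first factor, $\sum_{j\in S}\nu_j\le1$ for each $S$, so that factor is at most $1$. In the second, each $T$ with $|T|=i$ arises from exactly $|L_0|-i$ pairs $(S,j)$: choose $j\in L_0\setminus T$ and put $S=T\cup\{j\}$. By (10) and (9) the second sum equals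
$$(|L_0|-i)\,\frac{\det G'}{\det G}=\frac{|L_0|-i}{M^2}.$$

**Step 4: choose $S$.** The average of $F$ is at most $\sqrt{|L_0|-i}\,/M$. So some $S$ has $1/M_i^S=F(S)\le\sqrt{|L_0|-i}\,/M$, that is,
$$M_i^L\le\sqrt{|L_0|-i}\ M_i^S\le\sqrt{\min(n,2i+1)-i}\ B_i^L .$$
Since $\min(n,2i+1)-i\le i+1$, it follows that $R_i\le\sqrt{i+1}$. For $i=n-1$ the factor is $\sqrt{n-(n-1)}=1$ and $M_{n-1}^L=B_{n-1}^L$, so the bound is an equality. $\qquad\blacksquare$
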